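# Matching for translated $\beta$-transformations with Pisot slope

## 1. Two orbits whose gap takes finitely many values

Fix a real number $\beta$ with $|\beta|>1$ and, for $\alpha\in[0,1)$, consider on the circle $\mathbb S=\mathbb R/\mathbb Z=[0,1)$ the map
$$T_\alpha:\ x\mapsto \beta x+\alpha \pmod 1 ,$$
where $x$ is read in $[0,1)$ before it is multiplied. If $\beta\notin\mathbb Z$, this map has one discontinuity on the circle, the point $0$: the limit is $\alpha$ as $x\downarrow0$, and $\alpha+\beta$ as $x\uparrow 0$. We write $T_\alpha^n(0^+)$ and $T_\alpha^n(0^-)$ for the limits of $T^n_\alpha(x)$ as $x\downarrow 0$ and $x\uparrow 0$.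

**Definition (matching).** There is *matching* for $T_\alpha$ if $T_\alpha^\kappa(0^-)=T_\alpha^\kappa(0^+)$ for some $\kappa>0$.

For integer $\beta$ the map is continuous and $\kappa=1$ works, so integers are excluded from now on. Recall that $\beta$ is a *Pisot number* if $\beta>1$ is an algebraic integer all of whose other conjugates lie inside the unit circle. Two examples will accompany us: the golden mean $\frac{1+\sqrt5}2$, with conjugate $\frac{1-\sqrt5}{2}\approx-0.618$, and the real root $\beta\approx1.3247$ of $x^3=x+1$. The latter polynomial has discriminant $4-27<0$, so its other two roots are complex conjugates; the product of all roots is $1$, so they have modulus $\beta^{-1/2}<1$.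

**The gap.** Since $T^n_\alpha$ has finitely many affine pieces, the representatives in $[0,1)$ of $T_\alpha^n(x)$ converge as $x\uparrow0$ and as $x\downarrow0$ to numbers $x_n^-,x_n^+\in[0,1]$, with $x_0^-=1$ and $x_0^+=0$. The integer subtracted at each step converges too, so it is constant near $0$ on each side, and $x_{n+1}^\pm=\beta x_n^\pm+\alpha-e_n^\pm$ with $e_n^\pm\in\mathbb Z$. Hence the gap $\delta_n=x_n^--x_n^+\in[-1,1]$ satisfies
$$\delta_0=1,\qquad \delta_{n}=\beta\delta_{n-1}-k_{n},\qquad k_n\in\mathbb Z, \tag{1}$$
and matching at time $\kappa$ means $\delta_\kappa\in\mathbb Z$.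

If $\beta$ is Pisot, then $\delta_n$ is bounded, and its conjugates are bounded because (1) contracts them. So $\delta_n$ wanders in a finite set of algebraic integers. Two orbits that have met stay together, at least if they do not run into the discontinuity again. The first guess is therefore that the gap sooner or later falls into $0$, and that matching holds for every $\alpha$. Let us test this.

**Test 1: $\beta=\frac32$.** By (1), $\delta_1=\frac32-k_1$ is an odd integer over $2$, and inductively $\delta_n$ is an odd integer over $2^n$. It is never an integer for $n\ge1$, so no $\alpha$ has matching. Arithmetic of $\beta$ matters.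

**Test 2: the golden mean.** Put $\gamma=2-\beta=\beta^{-2}\approx0.382$. Then $1/\beta=\beta-1=1-\gamma$ and $\beta\gamma=1/\beta=1-\gamma$. If $0\le\alpha<\gamma$, then $\alpha+\beta\in(1,2)$, so $x_1^-=\alpha+\beta-1$ and $\delta_1=1/\beta$. Then $\delta_2=1-k_2\in\mathbb Z$: matching at time $2$ for all $\alpha\in[0,\gamma)$. So far the guess looks good.

Now take $\alpha=2\gamma=3-\sqrt5\approx0.764$. On the right side, $T(0^+)=2\gamma$ and $\beta\cdot2\gamma+2\gamma=2\beta^2\gamma=2$. So $T^2(0^+)=0$, approached from above because the slope is positive, and the orbit repeats: $2\gamma,0,2\gamma,0,\dots$. On the left side, $\beta+2\gamma=2+\gamma$ gives $T(0^-)=\gamma$, and $\beta\gamma+2\gamma=1+\gamma$ gives $T(\gamma)=\gamma$, so this orbit is $\gamma,\gamma,\gamma,\dots$. As $\gamma\notin\{0,2\gamma\}$, the two never meet. There is no matching for $\alpha=3-\sqrt5$.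

So "every $\alpha$" is false, and the corrected guess is "Lebesgue-almost every $\alpha$". In this form it is the conjecture posed in "Matching for translated $\beta$-transformations." (http://www.mat.univie.ac.at/~bruin/talks/talk_matching_Auburn.pdf): *if $\beta\notin\mathbb Z$ is Pisot, then matching holds for Lebesgue-a.e. $\alpha\in[0,1)$.* The conjecture is true. Here is what we shall prove.

**Theorem A.** Let $\beta\in\mathbb R\setminus\mathbb Z$, $|\beta|>1$, be an algebraic integer all of whose other conjugates have modulus $<1$ (so $\beta$ or $-\beta$ is Pisot). Then matching holds for Lebesgue-a.e. $\alpha\in[0,1)$.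

**Theorem B.**
1. In Theorem A, the matching set contains an open set of full measure. So the non-matching set lies in a closed, nowhere dense Lebesgue-null set.
2. Let $\beta\in\mathbb R\setminus\mathbb Z$, $|\beta|>1$, be arbitrary. If matching holds for a single $\alpha$, then $\beta$ is an algebraic integer and all its other conjugates have modulus $<2$.

The case $\beta>1$ of Theorem A is the conjecture. Part 2 of Theorem B is the general form of Test 1, and we can prove it at once.

## 2. Matching forces $\beta$ to be an algebraic integer with conjugates below $2$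

Suppose that matching holds at time $\kappa$ for some $\alpha$, and use (1). Then $\delta_\kappa\in\mathbb Z$; change the integer $k_\kappa$ so that $\delta_\kappa=0$. The numbers $\delta_0=1,\delta_1,\dots,\delta_{\kappa-1}\in[-1,1]$ are unaffected. Put
$$P(X)=X^\kappa-k_1X^{\kappa-1}-\dots-k_\kappa .$$
The recursion (1) is Horner's scheme for evaluating $P$ at $\beta$, so $P(\beta)=\delta_\kappa=0$. Since $P$ is monic with integer coefficients, $\beta$ is an algebraic integer. Moreover
$$P(X)=(X-\beta)\sum_{j=0}^{\kappa-1}\delta_jX^{\kappa-1-j}:$$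
the coefficient of $X^{\kappa-j}$ on the right is $\delta_j-\beta\delta_{j-1}=-k_j$ for $1\le j\le\kappa-1$, and the constant term is $-\beta\delta_{\kappa-1}=-k_\kappa$.

Let $\gamma\ne\beta$ be a conjugate of $\beta$. It is a root of $P$, hence of the second factor. So $\kappa\ge2$ (for $\kappa=1$ that factor is $1$), and since $\delta_0=1$, $|\delta_j|\le1$,
$$|\gamma|^{\kappa-1}\le\sum_{j=1}^{\kappa-1}|\gamma|^{\kappa-1-j}.$$
If $|\gamma|\ge2$, the right side equals $\frac{|\gamma|^{\kappa-1}-1}{|\gamma|-1}\le|\gamma|^{\kappa-1}-1<|\gamma|^{\kappa-1}$, a contradiction. So $|\gamma|<2$. This proves Theorem B(2). $\square$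

From here to the end, $\beta$ is as in Theorem A. In particular $\beta\notin\mathbb Q$, since a rational algebraic integer is an integer.

## 3. The finite set $Z$, levels, and the shift rule

**Signs and arcs.** Let $b=|\beta|$ and let $s\in\{+,-\}$ be the sign of $\beta$. For $u\in\mathbb S$ let $\tilde u\in[0,1)$ be its representative, so $T_\alpha u=\beta\tilde u+\alpha$ mod $1$. For $y\in\mathbb S$ and $0<r\le1$ let $A^+(y,r)=(y,y+r)$ and $A^-(y,r)=(y-r,y)$, open arcs. For a side $\varsigma\in\{+,-\}$ put $\varsigma_n=\varsigma s^n$: a small displacement in direction $\varsigma$ becomes, after $n$ applications of $T_\alpha$, a displacement in direction $\varsigma_n$. For $\beta>1$ read $\varsigma_n=\varsigma$. If $y\ne0$, $A^\varsigma(y,r)$ misses $0$ and $br\le1$, then $T_\alpha$ maps $A^\varsigma(y,r)$ affinely onto $A^{\varsigma s}(T_\alpha y,br)$.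

For a finite nonempty $Z\subset\mathbb S$, let $\mathrm{dist}^{\pm}(y,Z)$ be the least $r>0$ with $y\pm r\in Z$. It is at most $1$, and $A^\pm(y,r)$ misses $Z$ for $r\le \mathrm{dist}^\pm(y,Z)$.

**The numbers $\sigma_n$.** Let $\sigma_n=\sum_{i<n}\beta^i=\frac{\beta^n-1}{\beta-1}$. Then $\sigma_0=0$, $\sigma_1=1$, $\beta\sigma_n+1=\sigma_{n+1}$, and $\sigma_{n+1}$ has sign $s^n$ (for $\beta<-1$: the numerator $\beta^{n+1}-1$ has sign $s^{n+1}$, the denominator is negative). With $C_1=\frac{b+1}{b-1}$ we have, for $k\ge j\ge0$ and $n\ge0$,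
$$\frac{|\sigma_{k+1}|}{|\sigma_{j+1}|}\le C_1b^{k-j},\qquad \frac{b^n}{C_1}\le|\sigma_{n+1}|\le C_1b^n. \tag{2}$$
Indeed the quotient is at most $\frac{b^{k+1}+1}{b^{j+1}-1}$, and
$$(b+1)b^{k-j}(b^{j+1}-1)\ge(b+1)(b-1)b^k\ge(b-1)(b^{k+1}+1).$$
The upper bound for $|\sigma_{n+1}|$ is the case $j=0$. The lower bound is $|\sigma_{n+1}|\ge\frac{b^{n+1}-1}{b+1}\ge b^n\frac{b-1}{b+1}$.

**The finite set of gaps.** Let $G=\mathbb Z[\beta]/\mathbb Z\subset\mathbb S$, a countable group. As $\beta\notin\mathbb Q$, $\beta\neq0$ in $G$ and $G$ is dense in $\mathbb S$. Let $x'-x\in G$ and $\delta_n=\widetilde{T^n_\alpha x'}-\widetilde{T^n_\alpha x}\in\mathbb Z[\beta]\cap(-1,1)$. Then $\delta_{n+1}=\beta\delta_n-k_n$ with $k_n\in\mathbb Z$ and $|k_n|=|\beta\delta_n-\delta_{n+1}|<b+1$. Let $\delta\mapsto\delta^{(i)}$ run over the embeddings of $\mathbb Q(\beta)$ other than the given one, and let $\rho=\max_i|\beta^{(i)}|<1$. Then $|\delta^{(i)}_{n+1}|\le\rho|\delta_n^{(i)}|+b+1$, so $\limsup_n|\delta_n^{(i)}|\le\frac{b+1}{1-\rho}$. Put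
$$\Lambda=\Big\{\delta\in\mathbb Z[\beta]:\ |\delta|<1,\ |\delta^{(i)}|\le1+\tfrac{b+1}{1-\rho}\ \text{ for all }i\Big\},\qquad Z=\Lambda\bmod 1\subset G .$$
The set $\Lambda$ is finite: the characteristic polynomials of its elements are monic, of fixed degree, with integer coefficients that are bounded, so there are finitely many of them. Also $0\in Z$, $Z=-Z$, and $Z$ depends only on $\beta$. We have shown:
$$\text{if } x'-x\in G,\ \text{ then } T^n_\alpha x'-T^n_\alpha x\in Z\ \text{ for all large } n. \tag{3}$$
In the golden-mean example, $Z$ contains $0,\gamma,-\gamma$; the gaps $\delta=2-\beta$ and $\delta=1-\beta$ both represent the class $\gamma$.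

**Levels.** If $x\in\alpha\sigma_i+\mathbb Z[\beta]$ mod $1$ and $g\in G$, then $T^n_\alpha(x+g)\in\alpha\sigma_{i+n}+\mathbb Z[\beta]$ mod $1$, because $\beta(\alpha\sigma_i+p)+\alpha=\alpha\sigma_{i+1}+\beta p$. The same holds for one-sided limits. Say that such an $x$ has level $i$; for instance the points of $G$ have level $0$ and $\alpha,\alpha+\beta$ have level $1$. Now $\sigma_m\neq0$ for $m\ge1$ and $\sigma_m\ne\sigma_{m'}$ for $m\neq m'$. So if $\alpha\notin\mathbb Q(\beta)$, then points of level $\ge1$ are not in $G$, and points of different levels are different. In particular, for $\alpha\notin\mathbb Q(\beta)$ the one-sided orbits of $0$ never return to $0$, and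
$$T^{n+1}_\alpha(0^+)=T^n_\alpha(\alpha)\ne0,\qquad T_\alpha^{n+1}(0^-)=T_\alpha^n(\alpha+\beta)\ne0\qquad(n\ge0). \tag{4}$$
The countable set $\mathbb Q(\beta)$ will always be thrown away. The exceptional $\alpha=3-\sqrt5$ of Test 2 belongs to it.

**Shift rule.** Suppose $u\in\mathbb S$, $h\in\mathbb R$ and $u+th\ne0$ for all $t\in[0,1]$. Then $\widetilde{u+h}=\tilde u+h$. So, if $h=\sigma_j(\alpha'-\alpha)$, then
$$T_{\alpha'}(u+h)=T_\alpha(u)+\beta h+(\alpha'-\alpha)=T_\alpha(u)+\sigma_{j+1}(\alpha'-\alpha). \tag{5}$$

**Local stability of matching.** Let $\alpha_0\notin\mathbb Q(\beta)$ have matching at time $\kappa$. For $\alpha$ near $\alpha_0$ we have $T_\alpha^j(0^\pm)=T_{\alpha_0}^j(0^\pm)+\sigma_j(\alpha-\alpha_0)$ for $1\le j\le\kappa$. For $j=1$ this reads $T_\alpha(0^+)=\alpha$, $T_\alpha(0^-)=\alpha+\beta$. Since $T^j_{\alpha_0}(0^\pm)\ne0$, (5) gives the step from $j$ to $j+1$ for $\alpha$ close enough to $\alpha_0$. So matching at time $\kappa$ persists near $\alpha_0$. Hence the matching set is its interior together with countably many points. In particular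 it is Borel, and so is the non-matching set.

## 4. Coincidence sets, and gaps that never close

In Sections 4–6 a parameter $\alpha\in(0,1)\setminus\mathbb Q(\beta)$ is fixed and $T=T_\alpha$.

**Definition (generic point).** A point $x\in\mathbb S$ is *generic* if $T^n(x+g)\ne0$ for all $n\ge0$ and $g\in G$.

All but countably many $x$ are generic, since $T$ is finite-to-one and $G$ is countable. By levels, all points of $\alpha+G$ are generic; the point $0$ is not. If $x$ is generic, then for each $n$ and $g$ the maps $T^j(\cdot+g)$, $j\le n$, are affine with slope $\beta^j$ near $x$.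

**Definition (coincidence set).** For $d,d'\in G$ let $O(d,d')$ be the open set of all $x$ for which there are $m\ge0$ (a *coincidence time*) and a neighborhood $V$ of $x$ such that $T^m(x'+d)=T^m(x'+d')$ for all $x'\in V$. For finite $E\subset G$ put $O_E=\bigcup_{e\ne e'\in E}O(e,e')$.

If $x$ is generic and $T^m(x+d)=T^m(x+d')$ at the single point $x$, then $x\in O(d,d')$: both sides are affine with the same slope near $x$. Since $\alpha$ is generic, (4) gives
$$T_\alpha \text{ has matching}\iff \alpha\in O(0,\beta). \tag{6}$$

**The golden mean.** Here the gap $\gamma$ closes on a dense set, for every $\alpha$. For $x\in(1/\beta,1)$ we have $\widetilde{x+\gamma}=x+\gamma-1=x-1/\beta$, so $T(x+\gamma)=\beta x-1+\alpha=T(x)$: thus $(1/\beta,1)\subset O(0,\gamma)$. For $x\in(0,1/\beta)$ we have $T(x+\gamma)=T(x)+1/\beta=T(x)-\gamma$. With $S(x)=T(x)-\gamma$ the pair $x,\,x+\gamma$ is mapped to $S(x)+\gamma,\,S(x)$. So $S(x)\in O(0,\gamma)$ implies $x\in O(0,\gamma)$. Now let an open arc $J$ miss $O(0,\gamma)$. Then $J\subset(0,1/\beta)$, and $S(J)$ is an open arc of length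 $\beta|J|$ that also misses $O(0,\gamma)$. Repeating this, the lengths $\beta^n|J|$ grow beyond $1$, which is absurd.

This suggests the first plan. For fixed $\alpha$, show that for every gap $d\in Z\setminus\{0\}$ the set $O(0,d)$ is dense; then show that for a.e. $\alpha$ the orbit of $\alpha$ cannot keep avoiding these open sets. The first half of the plan is false in general.

**Where the plan stops.** Let $\beta$ be the root of $x^3=x+1$. As $1.32^3<2.32$ and $1.33^3>2.33$, we have $1.32<\beta<1.33$. Let $\alpha=1-\frac\beta2+\tau$ with $|\tau|\le0.005$, so $\alpha\in(0.33,0.345)$ and $\alpha+\beta-1=\frac\beta2+\tau\in(0.655,0.67)$. Consider the disjoint arcs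
$$K=(0.325,\,0.675),\qquad L=(-0.24,\,0.24).$$
If $x=\frac12+u\in K$, $|u|<0.175$, then $T(x)=1+\tau+\beta u$ mod $1$ and $|\tau+\beta u|<0.005+0.2328<0.24$. So $T(K)\subset L$. If $0\le x<0.24$, then $T(x)=\alpha+\beta x$ lies between $0.33$ and $0.345+0.3192=0.6642$. If $x=1-v$ with $0<v<0.24$, then $T(x)=\alpha+\beta-1-\beta v$ mod $1$ lies between $0.655-0.3192=0.3358$ and $0.67$. So $T(L)\subset K$. Choose $d\in G$ at distance less than $0.1$ from $\frac12$. For every $x\in V=(0.45,0.55)$ we have $x\in K$ and $x+d\in L$. From then on the two orbits alternate between the disjoint sets $K$ and $L$ in opposite phase, and they never meet: $V\cap O(0,d)=\emptyset$.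

By (3) this pair produces nonzero gaps in $Z$ which never close, for a whole interval of parameters. This does not contradict Theorem A: the pair $\alpha,\alpha+\beta$ lies entirely in $K$. But it shows that the finite set of gaps is not enough. One has to use something particular about the gap $\beta$ at the point $\alpha$, namely that it is created at the discontinuity.

## 5. Cliques of maximal size at the discontinuity

The obstruction just found will become the tool.

**Definition (clique).** A finite set $E\subset G$ is a *clique on* a nonempty open set $V$ if $V\cap O_E=\emptyset$.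

In the last example $\{0,d\}$ is a clique on $(0.45,0.55)$ whenever $\alpha\notin\mathbb Q(\beta)$. For the golden mean, $\{0,\gamma\}$ is a clique on no open set. A one-element set is a clique on every $V$.

Here is the idea. Take a clique with the *largest possible* number $R$ of elements and carry it by the dynamics to the discontinuity $0$. Crossing the discontinuity, one point of the clique jumps from $T(0^+)$ to $T(0^-)$ and the others move continuously. So near $\alpha$ we get $R$-cliques $\{0\}\cup D_*$ on one side and $\{\beta\}\cup D_*$ on the other. If the second one survived a little across $\alpha$, then on a common arc both would be cliques. But $\{0,\beta\}\cup D_*$ has $R+1$ elements and cannot be a clique. The only pair left to coincide is $\{0,\beta\}$. So maximality, which collects all obstructions, forces $0$ and $\beta$ to coincide.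

We need two operations on cliques.

**Lemma 1 (rebasing).** If $E$ is a clique on $V$ and $g\in G$, then $E-g$ is a clique on $V+g$.

*Proof.* $T^m(x'+e-g)=T^m(x'+e'-g)$ near $x$ says that $x-g\in O(e,e')$. Hence $O_{E-g}=O_E+g$. $\square$

**Lemma 2 (transport).** Let $0\in E$, let $E$ be a clique on an open arc $J$, and suppose $x+e\neq0$ for all $x\in J$, $e\in E$. Then there are $e^1\in G$ ($e\in E$) with $T(x+e)=T(x)+e^1$ for all $x\in J$. They are distinct, $0^1=0$, and $E^1=\{e^1\}$ is a clique on the open set $T(J)$.

*Proof.* On $J$ the representatives $\tilde x$ and $\widetilde{x+e}$ are continuous, and their difference is congruent to $e$, so it is a constant $\delta_e\in\mathbb Z[\beta]$. Thus $T(x+e)=T(x)+\beta\delta_e$, and $e^1=\beta\delta_e$ mod $1$. Since $J$ misses $0$, $T$ is affine on $J$ and $T(J)$ is open. If $e^1=e'^1$ with $e\ne e'$, then $T(x+e)=T(x+e')$ on $J$, so $J\subset O(e,e')$, contrary to the clique property. If $x\in J$ and $Tx\in O(e^1,e'^1)$ with coincidence time $m$, then for $x'$ near $x$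
$$T^{m+1}(x'+e)=T^m(Tx'+e^1)=T^m(Tx'+e'^1)=T^{m+1}(x'+e'),$$
so $x\in J\cap O(e,e')$, which is empty. $\square$

**Lemma 3 (cliques are bounded).** A clique on a nonempty open set has at most $\#Z$ elements.

*Proof.* Let $E$ be a clique on $V$. Take a generic $x\in V$ and fix $e_0\in E$. For every $n$ the points $T^n(x+e)$, $e\in E$, are distinct, since an equality would put $x$ in $O_E$. By (3) they all lie in $T^n(x+e_0)+Z$ for large $n$. $\square$

Let $R=R(\alpha)\ge1$ be the maximal number of elements of a clique on some nonempty open set; call a clique with $R$ elements an *$R$-clique*.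

**Lemma 4.** There are $D_*\subset G$ and $r>0$ such that $\{0\}\cup D_*$ is an $R$-clique on $A^s(\alpha,r)$, $\{\beta\}\cup D_*$ is an $R$-clique on $A^{-s}(\alpha,r)$, and $0,\beta\notin D_*$.

*Proof.* **Step 1: bring an $R$-clique to the discontinuity.** Take an $R$-clique $D$ on an open arc $J$, rebased so that $0\in D$. As long as $x+d\ne0$ for all $x\in J$, $d\in D$, replace $(J,D)$ by $(T(J),D^1)$ using Lemma 2. While $b|J|<1$, $T(J)$ is an arc of length $b|J|$. As $b>1$, after finitely many steps one of two things happens.

(a) $x+d=0$ for some $x\in J$, $d\in D$.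

(b) No $x+d$ vanishes, and $b|J|\ge1$. Then $T(J)$ is $\mathbb S$ or $\mathbb S$ minus one point, and $D^1\ni0$ is an $R$-clique on it. If $0\in T(J)$, replace $J$ by a subarc of $T(J)$ containing $0$. If $T(J)=\mathbb S\setminus\{0\}$, then $O_{D^1}$ is an open subset of $\{0\}$, hence empty, and $D^1$ is a clique on any arc around $0$; take such an arc. In both cases we are in situation (a) with $x=d=0$.

In situation (a), rebase by $d$. The result is an $R$-clique, again called $D$, with $0\in D$, on an arc $(-r_0,r_0)$ around $0$.

**Step 2: cross the discontinuity.** For $d\in D\setminus\{0\}$ we have $\tilde d\in(0,1)$. For real $x$ close to $0$ put $y=\alpha+\beta x$. Then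
$$T(x+d)=y+\beta\tilde d\quad(d\in D\setminus\{0\}),\qquad T(x)=\begin{cases}y,&x>0,\\ y+\beta,&x<0.\end{cases}$$
Let $D_*=\{\beta\tilde d\bmod1:\ d\in D\setminus\{0\}\}$. Lemma 2 on small $x>0$ shows that $\{0\}\cup D_*$ is an $R$-clique on $A^s(\alpha,r)$ for a small $r$. Lemma 2 on small $x<0$, where $T(x+d)-T(x)=\beta\tilde d-\beta$, shows that $\{0\}\cup(D_*-\beta)$ is an $R$-clique on $\beta+A^{-s}(\alpha,r)$; rebasing by $-\beta$ turns it into $\{\beta\}\cup D_*$ on $A^{-s}(\alpha,r)$. Transported elements are distinct, so $0\notin D_*$ and $0\notin D_*-\beta$. $\square$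

## 6. Ends of cliques and their lengths

We want $\{\beta\}\cup D_*$ to remain a clique beyond $\alpha$. If it does not, its region stops exactly at $\alpha$. The purpose of this section is to see what that would entail.

**Definition (end).** For finite $E\subset G$, call $(y,E)$ a *$\varsigma$-end* if $A^\varsigma(y,r)\cap O_E=\emptyset$ for some $r>0$, while $A^{-\varsigma}(y,r)\cap O_E\neq\emptyset$ for all $r>0$. Its *length* $\lambda^\varsigma(y,E)$ is the supremum of the $r\le1$ with $A^\varsigma(y,r)\cap O_E=\emptyset$.

For instance, if $O_E\cap(-\frac14,\frac14)$ were $(0,\frac14)$, then $(0,E)$ would be a $-$-end of length at least $\frac14$. If it were $(-\frac14,\frac14)\setminus\{0\}$, then $(0,E)$ would not be an end.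

**Lemma 5.** For fixed $E$ and $\varsigma$, the arcs $A^\varsigma(y,\lambda^\varsigma(y,E))$ belonging to different $\varsigma$-ends $y$ are pairwise disjoint.

*Proof.* Suppose the arcs of two ends $y\ne y'$ share a point $w$. Moving from $w$ in direction $-\varsigma$ we reach one of the ends first, say $y$. Then $y$ lies in the open arc belonging to $y'$, which misses $O_E$. So a neighborhood of $y$ misses $O_E$, contrary to the definition of an end. $\square$

**Lemma 6.** Let $y_0\in\alpha+G$, let $0\in E_0\subset G$, and let $(y_0,E_0)$ be a $\varsigma$-end. Put $y_n=T^ny_0$, $e_n=T^n(y_0+e)-T^n(y_0)$ for $e\in E_0$, and $E_n=\{e_n:e\in E_0\}$.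

(a) For every $n$, $\#E_n=\#E_0$ and $(y_n,E_n)$ is a $\varsigma_n$-end.

(b) The lengths $\lambda_n=\lambda^{\varsigma_n}(y_n,E_n)$ tend to $0$.

(c) There is $n_0$ such that for all $n>n_0$
$$\lambda_n\ \ge\ \min\Big(b^{n-n_0}\lambda_{n_0},\ \min_{n_0\le j<n}b^{n-j}\,\mathrm{dist}^{\varsigma_j}(y_j,Z)\Big). \tag{7}$$

*Proof.* **(a): the end is carried along the orbit.** The point $y_0$ is generic. So, for given $n$, there is a neighborhood $V$ of $y_0$ on which, for all $e\in E_0$, $T^j(x+e)=T^j(x)+e_j$ for $j\le n$, the points $T^j(x+e)$ with $j<n$ are nonzero, and $T^n$ is affine with slope $\beta^n$. Take $r'$ small, with $A^{\pm}(y_0,r')\subset V$, $A^\varsigma(y_0,r')\cap O_{E_0}=\emptyset$ and $b^nr'<1$. Applying Lemma 2 $n$ times from $A^\varsigma(y_0,r')$, we see that for each $j\le n$ the elements $e_j$ are distinct, and that $E_n$ is a clique on $A^{\varsigma_n}(y_n,b^nr')$. On the other side, let $x\in A^{-\varsigma}(y_0,r')\cap O(e,e')$ with $e\ne e'$ and coincidence time $m$. If $m\le n$, then $e_m=e_m'$, which is false; so $m>n$. For $x'$ near $x$,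
$$T^{m-n}(T^nx'+e_n)=T^m(x'+e)=T^m(x'+e')=T^{m-n}(T^nx'+e'_n),$$
and $T^n$ is a local homeomorphism at $x$, so $T^nx\in O(e_n,e_n')$. Such $x$ exist arbitrarily close to $y_0$, so $O_{E_n}$ meets $A^{-\varsigma_n}(y_n,r)$ for every $r>0$.

**(b): infinitely many disjoint arcs must be short.** By levels, $y_n\in\alpha\sigma_{n+1}+\mathbb Z[\beta]$ mod $1$, so the $y_n$ are distinct. By (3), $E_n\subset Z$ for large $n$, so for large $n$ the pairs $(E_n,\varsigma_n)$ take finitely many values. For each value the corresponding arcs of lengths $\lambda_n$ are disjoint by Lemma 5, and the circle has length $1$. So for every $c>0$ only finitely many $n$ have $\lambda_n\ge c$.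

**(c): transport stretches the arcs unless $Z$ interferes.** Choose $n_0$ with $E_n\subset Z$ and $\lambda_n<1/b$ for all $n\ge n_0$. For such $n$ let $\ell=\min(\lambda_n,\mathrm{dist}^{\varsigma_n}(y_n,Z))$ and $J=A^{\varsigma_n}(y_n,\ell)$. Then $J$ misses $O_{E_n}$ and $Z=-Z$, so $x+e\ne0$ for $x\in J$ and $e\in E_n$, and Lemma 2 applies to $E_n\ni0$ on $J$. For $e\in E_0$, $y_n+e_n=T^n(y_0+e)\ne0$ by genericity, so $T(\cdot+e_n)$ is continuous at $y_n$. Letting $x\to y_n$ in $T(x+e_n)-T(x)$ we see that the transported clique is $E_{n+1}$. Since $b\ell<1$, the image arc is $A^{\varsigma_{n+1}}(y_{n+1},b\ell)$. Hence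
$$\lambda_{n+1}\ge b\min\big(\lambda_n,\mathrm{dist}^{\varsigma_n}(y_n,Z)\big)\qquad(n\ge n_0),$$
and iterating this gives (7). $\square$

Statements (b) and (c) pull in opposite directions, and we want a contradiction. A bound such as $\mathrm{dist}^{\varsigma_n}(y_n,Z)\ge c\,n^{-2}$ for all $n$ would not do: through (7) it only gives $\lambda_n\ge c\,n^{-2}$ for large $n$, which is compatible with $\lambda_n\to0$. We need infinitely many times $n$ at which the right side of (7) is bounded below by a constant, that is, $\mathrm{dist}^{\varsigma_j}(y_j,Z)\ge\varepsilon b^{-(n-j)}$ for *all* $j$ between $n_0$ and $n$. This is a statement about one orbit, that of $\alpha$ or $\alpha+\beta$, and we prove it for almost every parameter.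

## 7. Good times for almost every parameter

**Lemma 7.** Let $g\in\mathbb Z[\beta]$, $\varsigma\in\{+,-\}$ and $y_n(\alpha)=T_\alpha^n(\alpha+g)$. For a.e. $\alpha\in(0,1)$ there is $\varepsilon\in(0,1)$ such that for every $n_0$ there are infinitely many $n>n_0$ with
$$\mathrm{dist}^{\varsigma_j}(y_j(\alpha),Z)\ \ge\ \varepsilon b^{-(n-j)}\qquad\text{for all } n_0\le j<n. \tag{8}$$

The plan is this. We cut the parameter line wherever some $y_j$ hits $Z$. If (8) fails for $n=k$, then $\alpha$ is within about $\varepsilon b^{-k}$ of an endpoint of its piece. So bad parameters live in short intervals of length about $\varepsilon b^{-k}$, and we count these. If each could split in two at every step, there would be about $2^k$ of them, and $2^kb^{-k}$ does not tend to $0$ when $b\le2$. The remedy: right after a splitting at $y_k=z\in Z$, the orbit follows the orbit of $z^+$ or $z^-$, whose points at times $1,2,\dots,M$ are outside $Z$ by levels. So a splitting is followed by $M$ steps without splitting.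

*Proof.* **Step 1: choose the constants and localize.** Fix $M\ge1$ with $2^{1/(M+1)}<b$. Let $\alpha^*\in(0,1)\setminus\mathbb Q(\beta)$. For $z\in Z$ and $1\le i\le M$ the one-sided limits $T^i_{\alpha^*}(z^\pm)$ lie in $\alpha^*\sigma_i+\mathbb Z[\beta]$ mod $1$. So they are not in $Z$ and in particular are nonzero. As in the proof of local stability, (5) gives inductively, for $\alpha$ near $\alpha^*$,
$$T^i_\alpha(z^\pm)=T^i_{\alpha^*}(z^\pm)+\sigma_i(\alpha-\alpha^*),\qquad1\le i\le M;$$
the case $i=1$ holds because $T_\alpha(z^\pm)=\beta\tilde z+\alpha$, except that $T_\alpha(0^-)=\beta+\alpha$. These are finitely many continuous functions of $\alpha$. So there are $\eta>0$ and an open interval $U\ni\alpha^*$, $U\subset(0,1)$, such that for all $\alpha\in U$ (including those in $\mathbb Q(\beta)$), all $z\in Z$ and $1\le i\le M$, the point $T_\alpha^i(z^\pm)$ has distance $\ge\eta$ from $Z$. Choose $\varepsilon\in(0,1)$ such that, with $\varepsilon_1=C_1\varepsilon$, the number $C_1b^M\varepsilon_1$ is smaller than $\eta$, than $1$, and than the distance between any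 two distinct points of $Z$.

Countably many such $U$ cover $(0,1)\setminus\mathbb Q(\beta)$, by Lindelöf. If $\alpha\in U\setminus\mathbb Q(\beta)$ fails the conclusion with this $\varepsilon$, then for some $n_0$ only finitely many $n$ satisfy (8). So $\alpha$ lies, for some $n_0<n_2$, in
$$B=\Big\{\alpha\in U\setminus\mathbb Q(\beta):\ \forall k\ge n_2\ \exists\, n_0\le j<k:\ \mathrm{dist}^{\varsigma_j}(y_j(\alpha),Z)<\varepsilon b^{-(k-j)}\Big\}.$$
It suffices to show that $B$ is null for fixed $U,n_0,n_2$.

**Step 2: cut the parameter interval.** Let $\mathcal P_0=\{U\}$; on $U$, $y_0=\alpha+g$ is affine with slope $\sigma_1=1$. Suppose $\mathcal P_k$ is a finite family of open intervals on each of which $y_k$ is affine with slope $\sigma_{k+1}$. Remove from each $P\in\mathcal P_k$ the finitely many points where $y_k\in Z$, and let $\mathcal P_{k+1}$ consist of the resulting components. On them $y_k\neq0$, so $y_{k+1}$ is affine with slope $\beta\sigma_{k+1}+1=\sigma_{k+2}$. A removed point satisfies $\alpha\sigma_{k+1}\in\mathbb Z[\beta]$, so it lies in $\mathbb Q(\beta)$.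 Let $U_k=\bigcup\mathcal P_k\supset U\setminus\mathbb Q(\beta)$. For $\alpha\in U_k$ let $P_k(\alpha)\in\mathcal P_k$ be the interval containing $\alpha$, and $P_k^\varsigma(\alpha)$ its endpoint on side $\varsigma$ (right for $+$, left for $-$).

**Step 3: a bad parameter is close to the $\varsigma$-endpoint of its interval.** We claim that
$$\alpha\in B,\ k\ge n_2\quad\Longrightarrow\quad|\sigma_{k+1}|\,|\alpha-P_k^\varsigma(\alpha)|<\varepsilon_1. \tag{9}$$
Take $j$ from the definition of $B$. On $P_k(\alpha)$, $y_j$ is affine with slope $\sigma_{j+1}$, of sign $s^j$, and avoids $Z$ since $j<k$. As the parameter moves from $\alpha$ towards $P_k^\varsigma(\alpha)$, $y_j$ moves from $y_j(\alpha)$ in direction $\varsigma_j$ without meeting $Z$. So $|\sigma_{j+1}||\alpha-P^\varsigma_k(\alpha)|\le\mathrm{dist}^{\varsigma_j}(y_j(\alpha),Z)<\varepsilon b^{-(k-j)}$. Multiply by $|\sigma_{k+1}|/|\sigma_{j+1}|\le C_1b^{k-j}$.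

**Step 4: the intervals to be counted.** For $n\ge n_2$ let
$$K_n=\big\{\alpha\in U_n:\ |\sigma_{k+1}||\alpha-P_k^\varsigma(\alpha)|<\varepsilon_1\ \text{ for }n_2\le k\le n\big\}.$$
By (9), $B\subset K_n$ for all $n\geq n_2$. For $P\in\mathcal P_n$ and $k\le n$, the endpoint $P_k^\varsigma$ is constant on $P$, so each defining condition restricts $\alpha\in P$ to an open half-line in direction $\varsigma$. Hence $K_n\cap P$ is empty or an open interval with the same $\varsigma$-endpoint as $P$. Let $\mathcal K_n$ be the finite set of the nonempty ones and $N_n=\#\mathcal K_n$. The condition $k=n$ gives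
$$|\sigma_{n+1}|\,|Q|\le\varepsilon_1\qquad(Q\in\mathcal K_n). \tag{10}$$
Each element of $\mathcal K_{n+1}$ lies in a unique element of $\mathcal K_n$, its *parent*.

Call $Q\in\mathcal K_n$ *cut* if $y_n(Q)\cap Z\neq\emptyset$. By (10), $y_n(Q)$ is an arc of length at most $\varepsilon_1$, which is less than $1$ and less than the distance of any two points of $Z$. So a cut $Q$ contains exactly one point with $y_n\in Z$, the *cut point*; it meets exactly two elements of $\mathcal P_{n+1}$ and has at most two children. If $Q$ is not cut, it meets one element of $\mathcal P_{n+1}$ and has at most one child.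

**Step 5: after a cut there are $M$ levels without cuts.** Let $Q\in\mathcal K_k$ be cut. We claim that no descendant of $Q$ in $\mathcal K_{k+i}$, $1\le i\le M$, is cut. Let $\alpha'\in Q\subset U$ be the cut point and $y_k(\alpha')=z\in Z$. Every descendant lies in one of the two components $Q'$ of $Q\setminus\{\alpha'\}$. It suffices to show, by induction on $i$, that $y_{k+i}(Q')\cap Z=\emptyset$ for $1\le i\le M$. On $Q'$ the maps $y_k,\dots,y_{k+i-1}$ miss $Z\ni0$ (for $y_k$ because the cut point is unique), so $y_{k+i}$ is affine there with slope $\sigma_{k+i+1}$. By (10) and (2) its image is an open arc of length at most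
$$\frac{|\sigma_{k+i+1}|}{|\sigma_{k+1}|}\,\varepsilon_1\le C_1b^M\varepsilon_1<\eta .$$
One endpoint of this arc is the limit of $y_{k+i}(\alpha)$ as $\alpha\to\alpha'$ in $Q'$. In this limit $y_k(\alpha)$ tends to $z$ strictly from one side, so $y_{k+1}(\alpha)$ tends to $T_{\alpha'}(z^+)$ or to $T_{\alpha'}(z^-)$. The points $T^l_{\alpha'}(z^\pm)$, $1\le l\le M$, are nonzero, and $(\alpha,x)\mapsto T_\alpha(x)$ is continuous where $x\neq0$. So $y_{k+i}(\alpha)$ tends to $T^i_{\alpha'}(z^+)$ or $T^i_{\alpha'}(z^-)$. As $\alpha'\in U$, this endpoint has distance $\ge\eta$ from $Z$, and the arc, being shorter than $\eta$, misses $Z$.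

**Step 6: count.** Consider the line of descent from level $n_2$ to an element of $\mathcal K_n$. By Step 5, the levels of its cut members among $n_2,\dots,n-1$ differ by at least $M+1$, so there are at most $1+\frac{n-n_2}{M+1}$ of them. The element of $\mathcal K_n$ is determined by its ancestor at level $n_2$ and by one left-right choice at each cut member. Hence $N_n\le N_{n_2}2^{1+(n-n_2)/(M+1)}$, and by (10) and (2)
$$|K_n|\le N_n\frac{\varepsilon_1}{|\sigma_{n+1}|}\le\mathrm{const}\cdot\Big(\frac{2^{1/(M+1)}}{b}\Big)^n\longrightarrow0 .$$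
Since $B\subset K_n$ for all $n\ge n_2$, $B$ is null. $\square$

Let $\Omega$ be the set of $\alpha\in(0,1)\setminus\mathbb Q(\beta)$ for which the conclusion of Lemma 7 holds for $g=0$ and $g=\beta$ and for both sides. Its complement in $(0,1)$ is null.

## 8. The gap $\beta$ closes densely on one side of $\alpha$

**Proposition 8.** If $\alpha\in\Omega$, there is $t>0$ such that $O(0,\beta)$ is dense in $A^s(\alpha,t)$.

*Proof.* Let $D_*$ and $r$ be as in Lemma 4, and $F=\{\beta\}\cup D_*$, an $R$-clique on $A^{-s}(\alpha,r)$.

**Step 1: $F$ is also a clique on $A^s(\alpha,t)$ for some $t>0$.** Suppose not. Then $O_F$ meets $A^s(\alpha,t)$ for every $t>0$, so $(\alpha,F)$ is a $\varsigma$-end with $\varsigma=-s$. Put $y_0=\alpha+\beta$ and $E_0=F-\beta\ni0$. Since $O_{E_0}=O_F+\beta$, $(y_0,E_0)$ is a $\varsigma$-end, and Lemma 6 applies. Let $n_0$ be as in Lemma 6(c); note $\lambda_{n_0}>0$. Lemma 7 with $g=\beta$ and side $\varsigma=-s$ gives $\varepsilon>0$ and infinitely many $n>n_0$ satisfying (8). For these, (7) gives $\lambda_n\ge\min(b^{n-n_0}\lambda_{n_0},\varepsilon)$,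 which contradicts $\lambda_n\to0$.

**Step 2: maximality.** Shrink $t$ so that $t\le r$. On $A^s(\alpha,t)$ both $\{0\}\cup D_*$ and $\{\beta\}\cup D_*$ are cliques. Since $\beta\ne0$ in $G$ and $0,\beta\notin D_*$, the set $E=\{0,\beta\}\cup D_*$ has $R+1$ elements. So $E$ is not a clique on any nonempty open $V\subset A^s(\alpha,t)$: $O_E\cap V\ne\emptyset$. Every pair $\{e,e'\}\subset E$ other than $\{0,\beta\}$ is contained in $\{0\}\cup D_*$ or in $\{\beta\}\cup D_*$, so its coincidence set misses $A^s(\alpha,t)$. Hence $O(0,\beta)\cap V\ne\emptyset$. $\square$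

Compare with (6): matching asks for $\alpha\in O(0,\beta)$, and we know that $\alpha$ is a boundary or interior point of this open set. What remains is to trade density of $O(0,\beta)$ near the point $\alpha$, for the fixed map $T_\alpha$, for a definite proportion of matching parameters $\alpha'$ near $\alpha$.

## 9. From coincidences of points to matching parameters: Theorem A

Let $N\subset[0,1)$ be the non-matching set; it is Borel by Section 3. Suppose $|N|>0$. By Lebesgue's density theorem we can choose a density point $\alpha\in N\cap\Omega$ of $N$. We shall find, for infinitely many $n$, intervals $I_n$ with endpoint $\alpha$, $|I_n|\to0$, that contain a fixed proportion of matching parameters. This is a contradiction.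

Put $\varsigma=s$, $y_n=T_\alpha^n(\alpha)$ and $d_n=T_\alpha^n(\alpha+\beta)-y_n\in G$, so $d_0=\beta$. Since $\alpha\in N$, $d_n\ne0$ for all $n\ge0$. Since $\alpha$ and $\alpha+\beta$ are generic, $y_n\ne0$ and $y_n+d_n\neq0$. By (3) there is $n_0$ with $d_n\in Z$ for $n\ge n_0$. Let $\varepsilon$ be as in Lemma 7 for $g=0$ and side $\varsigma=s$. From now on $n$ runs over the infinitely many values for which (8) holds with this $n_0$.

**Step 1: at good times the gap $d_n$ closes densely on an arc of length $\varepsilon$.** Let $n$ be large. We claim that for every $j\le n$ the map $T_\alpha^j$ sends $A^\varsigma(\alpha,\varepsilon b^{-n})$ affinely onto $A^{\varsigma_j}(y_j,\varepsilon b^{-(n-j)})$, and $T^j_\alpha(x+\beta)=T^j_\alpha x+d_j$ for $x\in A^\varsigma(\alpha,\varepsilon b^{-n})$. For $j\le n_0$ this follows from genericity of $\alpha$, since $x$ is close to $\alpha$ when $n$ is large. Suppose it holds for some $n_0\le j<n$. By (8) the arc $A^{\varsigma_j}(y_j,\varepsilon b^{-(n-j)})$ misses $Z$, which contains $0$ and $-d_j$; also $y_j\ne0,-d_j$. So $T_\alpha$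 and $T_\alpha(\cdot+d_j)$ are continuous and affine with slope $\beta$ on this arc together with its endpoint $y_j$. Their difference is constant there, equal to its value $d_{j+1}$ at $y_j$, and the image arc is $A^{\varsigma_{j+1}}(y_{j+1},\varepsilon b^{-(n-j-1)})$. This is the claim for $j+1$.

Let $x\in O(0,\beta)\cap A^\varsigma(\alpha,\varepsilon b^{-n})$ with coincidence time $m$. If $m\le n$, the claim would give $d_m=0$. So $m>n$, and since $T_\alpha^n$ is a local homeomorphism at $x$, $T_\alpha^nx\in O(0,d_n)$. By Proposition 8, once $\varepsilon b^{-n}\le t$, the set $O(0,\beta)$ is dense in $A^\varsigma(\alpha,\varepsilon b^{-n})$. Therefore $O(0,d_n)$ is dense in $A^{\varsigma_n}(y_n,\varepsilon)$.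

**Step 2: holes of uniform size that persist for nearby parameters.** Let $\varepsilon'=\varepsilon/C_1^2$ and take the arcs $A_i=(\frac iq,\frac{i+1}q)$, $0\le i<q$, with an integer $q\ge2/\varepsilon'$; every open arc of length $\ge\varepsilon'$ contains one of them. For every pair $(i,d)$ with $d\in Z\setminus\{0\}$ and $A_i\cap O(0,d)\ne\emptyset$, choose a generic point $x_{i,d}$ in this open set, with coincidence time $m=m_{i,d}$. For $j<m$ the points $T_\alpha^j(x_{i,d})$ and $T_\alpha^j(x_{i,d}+d)$ are nonzero. So there is a closed arc $B_{i,d}\subset A_i\cap O(0,d)$ of positive length around $x_{i,d}$ on which $T_\alpha^m(x)=T_\alpha^m(x+d)$ and the points $T_\alpha^j(x),T_\alpha^j(x+d)$, $j<m$, stay at distance $\ge\theta>0$ from $0$. There are finitely many pairs, so we take one $\theta$ for all of them and put $b_0=\min|B_{i,d}|>0$. Choose $\tau_0>0$ with $\tau_0|\sigma_j|<\theta$ for all $j\le\max m_{i,d}$. Then for $|\alpha'-\alpha|<\tau_0$, $x\in B_{i,d}$ and $j\le m$,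
$$T^j_{\alpha'}(x)=T^j_\alpha(x)+\sigma_j(\alpha'-\alpha),\qquad T^j_{\alpha'}(x+d)=T^j_\alpha(x+d)+\sigma_j(\alpha'-\alpha).$$
This is trivial for $j=0$, and for $j<m$ the shift is smaller than $\theta$, so it does not cross $0$ and (5) gives $j+1$. With $j=m$:
$$T^m_{\alpha'}(x)=T_{\alpha'}^m(x+d)\qquad(x\in B_{i,d},\ m=m_{i,d},\ |\alpha'-\alpha|<\tau_0). \tag{11}$$
All these constants depend on $\alpha$ but not on $n$.

**Step 3: the two orbits move in parallel with the parameter.** Let $I_n=A^\varsigma(\alpha,\varepsilon b^{-n}/C_1)$, an interval of parameters, contained in $(0,1)$ for large $n$. We claim that for $\alpha'\in I_n$ and $j\le n$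
$$T_{\alpha'}^j(\alpha')=y_j+\sigma_{j+1}(\alpha'-\alpha),\qquad T_{\alpha'}^j(\alpha'+\beta)=y_j+d_j+\sigma_{j+1}(\alpha'-\alpha). \tag{12}$$
For $j=0$ this is clear. For $j\le n_0$ it follows from (5) when $n$ is large, since $\alpha'$ is close to $\alpha$ and neither orbit at $\alpha$ hits $0$. Suppose it holds for some $n_0\le j<n$. By (2), $|\sigma_{j+1}(\alpha'-\alpha)|<C_1b^j\cdot\varepsilon b^{-n}/C_1=\varepsilon b^{-(n-j)}$, and the displacement has direction $\varsigma s^j=\varsigma_j$. So the points passed through on the way from $y_j$ lie in $\{y_j\}\cup A^{\varsigma_j}(y_j,\varepsilon b^{-(n-j)})$, and this set misses $0$ and $-d_j$ by genericity and (8). Neither of the two points in (12) crosses $0$, and (5) gives (12) for $j+1$.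

**Step 4: a fixed proportion of $I_n$ has matching.** By (12), $\alpha'\mapsto T_{\alpha'}^n(\alpha')$ maps $I_n$ affinely with slope $\sigma_{n+1}$ onto an arc that starts at $y_n$ in direction $\varsigma_n$. Its length is $|\sigma_{n+1}|\varepsilon b^{-n}/C_1$. By (2) this is at least $\varepsilon/C_1^2=\varepsilon'$ and at most $\varepsilon<1$. So the arc is contained in $A^{\varsigma_n}(y_n,\varepsilon)$ and contains some $A_i$. By Step 1, $A_i\cap O(0,d_n)\neq\emptyset$, so $B_{i,d_n}$ is defined. Let $n$ be so large that $|\alpha'-\alpha|<\tau_0$ on $I_n$. For $\alpha'\in I_n\setminus\mathbb Q(\beta)$ with $T_{\alpha'}^n(\alpha')\in B_{i,d_n}$, and $m=m_{i,d_n}$, we get from (4), (11) and (12)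
$$T^{n+1+m}_{\alpha'}(0^+)=T^m_{\alpha'}\big(T^n_{\alpha'}(\alpha')\big)=T^m_{\alpha'}\big(T^n_{\alpha'}(\alpha')+d_n\big)=T^m_{\alpha'}\big(T^n_{\alpha'}(\alpha'+\beta)\big)=T^{n+1+m}_{\alpha'}(0^-).$$
So $\alpha'$ has matching. These $\alpha'$ fill a proportion of $I_n$ at least
$$\frac{b_0/|\sigma_{n+1}|}{\varepsilon b^{-n}/C_1}\ \ge\ \frac{b_0/(C_1b^n)}{\varepsilon b^{-n}/C_1}=\frac{b_0}{\varepsilon}>0,$$
independent of $n$.

This holds for infinitely many $n$, with one-sided intervals $I_n$ at $\alpha$ and $|I_n|\to0$. But at a density point of $N$ the one-sided densities are also $1$: the part of $I_n$ outside $N$ is at most the part of the symmetric interval $(\alpha-|I_n|,\alpha+|I_n|)$ outside $N$, which is $o(|I_n|)$. This contradiction shows $|N|=0$, and Theorem A is proved. $\blacksquare$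

## 10. The open set of full measure: Theorem B(1)

By local stability (Section 3), the interior of the matching set contains every matching parameter outside the countable set $\mathbb Q(\beta)\cap[0,1)$. By Theorem A this interior has full measure, and hence it is dense. Its complement in $[0,1)$ is closed, null and nowhere dense, and it contains all non-matching parameters. For the golden mean it contains, for instance, $3-\sqrt5$. $\square$
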